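# Convex order of service times and the conditional wait in the M/G/s queue

## 1. Three-atom service laws that reverse the conditional wait

For an $M/G/s$ queue with arrival rate $\lambda$, write $W(G)$ for the equilibrium waiting time (time before beginning service) when the service-time cdf is $G$.

**Theorem 1.** Let

- $G_1$: $\mathbb P(S=\tfrac45)=\mathbb P(S=\tfrac65)=\tfrac12$;
- $G_2$: $\mathbb P(S=\tfrac34)=\mathbb P(S=\tfrac{17}{20})=\tfrac14,\quad \mathbb P(S=\tfrac65)=\tfrac12$.

Then $G_1\le_c G_2$ in the convex order. For every $s\ge 2$ and every $x\in[\tfrac{17}{20},\tfrac65)$ there is $\lambda_0>0$ such that for all $0<\lambda<\lambda_0$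
$$\mathbb P(W(G_2)>x\mid W(G_2)>0)<\mathbb P(W(G_1)>x\mid W(G_1)>0),$$
$$\mathbb E[(W(G_2)-x)^+\mid W(G_2)>0]<\mathbb E[(W(G_1)-x)^+\mid W(G_1)>0].$$

Let us unpack this. In the standard $M/G/s$ queue, $s$ identical servers work in parallel, the waiting room is unlimited, and the discipline is first come, first served. Customers arrive in a Poisson process of rate $\lambda$; service times are iid with cdf $G$ and finite mean $1/\mu$, independent of the arrivals. We assume $\lambda/(s\mu)<1$, so that an equilibrium exists.

The theorem answers a question posed in "Comparison Conjectures About The $M/G/s$ Queue" (http://www.columbia.edu/%7eww2040/comparisonConjectures1983.pdf). In plain words: suppose we make the service times more variable without changing their mean. Does a customer *who has to wait* then wait longer, in the sense of stochastic order?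

**Conjecture.** If $G'\le_c G''$ in an $M/G/s$ queue (same $s$ and same $\lambda$ for both service laws, $\lambda/(s\mu)<1$), then
$$(W(G')\mid W(G')>0)\le_{st}(W(G'')\mid W(G'')>0).$$

Theorem 1 says that this is false for every $s\ge2$. In $G_2$ the atom of $G_1$ at $\tfrac45$ has been split symmetrically into two, so $G_2$ is more variable. Yet, for small $\lambda$, a delayed customer is *less* likely to wait longer than $x$ under $G_2$. The second inequality says that the failure is not cured by weakening $\le_{st}$ in the conclusion to the increasing convex order (the order that tests with nondecreasing convex functions), because $w\mapsto(w-x)^+$ is such a function.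

We shall also see that the conjecture is true for $s=1$ (Theorem 2), that for $s\ge2$ failure occurs arbitrarily close to every sufficiently smooth service law, including the exponential (Theorem 4), and that some pieces of the conjecture survive in light traffic (Theorem 5). The engine is an exact second-order expansion as $\lambda\to0$ (Theorem 3). All violations are at small $\lambda$; no claim is made about violations at values of $\lambda$ that are not small.

## 2. Two orders, and the function $m(t)=\mathbb E(S-t)^+$

**Definition (stochastic order).** $X'\le_{st}X''$ means $\mathbb Ef(X')\le \mathbb Ef(X'')$ for all nondecreasing $f$ for which the expectations exist. Equivalently, $\mathbb P(X'>x)\le\mathbb P(X''>x)$ for every $x$.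

**Definition (convex order).** $X'\le_c X''$ means $\mathbb Ef(X')\le\mathbb Ef(X'')$ for all convex $f$ for which the expectations exist. Testing with $f(t)=t$ and $f(t)=-t$ shows that the means are equal.

*Example.* Replace an atom at $c$ by two atoms of half the size at $c\pm h$. By Jensen's inequality, $f(c)\le\frac12f(c-h)+\frac12f(c+h)$ for convex $f$, so the new law is larger in convex order. With $c=\frac45$, $h=\frac1{20}$ this turns $G_1$ into $G_2$. Hence $G_1\le_cG_2$, and both means are $1$. This proves the first claim of Theorem 1.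

**Definition (stationary excess).** For a service law $G$ with mean $1/\mu$, the stationary-excess cdf is $G_e(t)=\mu\int_0^t[1-G(u)]\,du$, $t\ge0$.

From now on, except in Theorem 2, the time unit is chosen so that the mean service time is $1$. Put
$$\bar G(t)=\mathbb P(S>t),\qquad m(t)=\mathbb E(S-t)^+=\int_t^\infty\bar G(u)\,du=1-G_e(t).$$
So $m$ is the tail of the stationary excess, $m(0)=1$, $m$ is nonincreasing and Lipschitz with constant $1$, and $m'=-\bar G$ almost everywhere.

*Examples.* If $S\equiv1$, then $m(t)=(1-t)^+$ and $G_e$ is uniform on $[0,1]$. If $S$ is exponential with mean $1$, then $m(t)=\bar G(t)=e^{-t}$ and $G_e=G$.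

**Fact.** For service laws of mean $1$ with functions $m',m''$ (indices here, not derivatives): $G'\le_cG''$ if and only if $m'(t)\le m''(t)$ for all $t\ge0$, that is, if and only if $G'_e\le_{st}G''_e$.

Proof. "Only if": test with the convex function $(\cdot-t)^+$. "If": a convex $f$ on $\mathbb R$ has a finite right derivative $f'_+(0)$, and for $t\ge0$ we have $f(t)=f(0)+f'_+(0)\,t+\int_{(0,\infty)}(t-r)^+\nu(dr)$ with $\nu\ge0$ the measure generated by the right derivative. By Tonelli, $\mathbb Ef(S)=f(0)+f'_+(0)+\int m(r)\,\nu(dr)$, which is nondecreasing in $m$. (The same argument applies to any common mean.)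

So the hypothesis of the conjecture reads $m'\le m''$ pointwise.

## 3. One server: geometric sums with weights that see only the mean

**Theorem 2.** For $s=1$ the conjecture is true.

*Proof.* Let $\rho=\lambda/\mu$. The Pollaczek–Khinchine formula says that $W$ has the law of a sum of $K_0$ iid variables with cdf $G_e$, where $K_0$ is independent of them and $\mathbb P(K_0=n)=(1-\rho)\rho^n$, $n\ge0$. Since $G_e$ has a density, the summands are positive almost surely, and $W>0$ means $K_0\ge1$. Hence
$$(W\mid W>0)\overset d=Y_1+\dots+Y_K,\qquad Y_i\ \text{iid}\sim G_e,\qquad \mathbb P(K=n)=(1-\rho)\rho^{n-1},\ n\ge1,$$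
with $K$ independent of the $Y_i$. The law of $K$ is the same for $G'$ and $G''$, because the means agree. By the Fact, $G'_e\le_{st}G''_e$, so we can couple $Y_i'\le Y_i''$ for all $i$, with the same $K$. Then $Y'_1+\dots+Y'_K\le Y''_1+\dots+Y''_K$, which gives the stochastic order. $\blacksquare$

The sensible first attempt for $s\ge2$ is to imitate this. The proof used that the randomness splits into weights depending on $G$ only through its mean and blocks that increase with $G_e$. In particular $\mathbb P(W>0)=\rho$ did not depend on the shape of $G$. For $s\ge2$ this is exactly what breaks. Section 5 will give, for $s=2$ and mean $1$,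
$$\mathbb P(W>0)=\tfrac{\lambda^2}2\bigl(1-\tfrac\lambda2\bigr)+O(\lambda^4)\ \text{(exponential)},\qquad \mathbb P(W>0)=\tfrac{\lambda^2}2\bigl(1-\tfrac{2\lambda}3\bigr)+O(\lambda^4)\ \text{(deterministic)}.$$
The event on which we condition has a probability that sees the shape of $G$. This normalization is what drives Theorem 1.

## 4. The light-traffic limit and its ties

The other natural approach is to let $\lambda\to0$. A known result of Burman and Smith says that for each $x$
$$\lim_{\lambda\to0}\mathbb P(W(G)\le x\mid W(G)>0)=\mathbb P(\min\{X_1,\dots,X_s\}\le x),\qquad X_i\ \text{iid}\sim G_e .$$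
In our notation (mean $1$) the conditional tail tends to $m(x)^s$. Picture: when traffic is light, an arrival that must wait most likely finds $s$ customers in service and nobody in line, the residual services behave like iid stationary excesses, and the wait is their minimum.

Since $G'\le_cG''$ means $m'\le m''$, the limits satisfy the conjectured order. If $m'(x)<m''(x)$, then the conjectured inequality holds strictly at that $x$ for all small $\lambda$. For instance, let $G'$ be deterministic and $G''$ exponential. For every $x>0$ we have $(1-x)^+<e^{-x}$, so no fixed $x$ can give a violation as $\lambda\to0$. Comparing very different laws does not help us refute the conjecture in light traffic.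

The limit stops being informative exactly where $m'(x)=m''(x)$. At such a tie the sign of the difference is decided by the next term in $\lambda$. Ties are easy to produce: change $G$ locally, as in the atom splitting of Section 2, and $m$ changes only locally. For the pair in Theorem 1, $m_1$ and $m_2$ agree on $[0,\tfrac34]$ and on $[\tfrac{17}{20},\infty)$. The second-order term, however, need not be local, and we now compute it.

## 5. The second-order term and what it counts

Put, for $u,x\ge0$,
$$(\bar G*\bar G)(u)=\int_0^u\bar G(z)\bar G(u-z)\,dz,\qquad J(x)=\int_x^\infty m(u)^{s-1}(\bar G*\bar G)(u)\,du .$$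
Since $\int_0^\infty\bar G=1$ and $m\le1$, we have $0\le J\le1$.

**Theorem 3 (second-order light traffic).** Let $s\ge2$, and let $S\sim G$ have mean $1$ and $M(\theta):=\mathbb Ee^{\theta S}<\infty$ for some $\theta>0$. As $\lambda\to0$, uniformly in $x\ge0$,
$$\mathbb P(W>x)=\frac{\lambda^s}{s!}\Bigl[(1-\lambda)\,m(x)^s+\lambda s\,J(x)\Bigr]+O(\lambda^{s+2}).\tag{1}$$
Consequently, uniformly in $x\ge0$,
$$\mathbb P(W>x\mid W>0)=m(x)^s+\lambda s\,[J(x)-m(x)^sJ(0)]+O(\lambda^2).\tag{2}$$
If $S$ is bounded, (1) and (2) may be integrated over $y\in(x,\infty)$ with errors of the same order.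

**What $J$ is.** Let $Y_1,Y_2,\dots$ be iid with cdf $G_e$, that is, with density $\bar G$. Then $\bar G*\bar G$ is the density of $Y_1+Y_2$, and $m(u)^{s-1}=\mathbb P(\min(Y_3,\dots,Y_{s+1})>u)$. So
$$J(x)=\mathbb P\bigl(x<Y_1+Y_2<\min(Y_3,\dots,Y_{s+1})\bigr).$$
When the $Y$'s grow stochastically, there are competing effects: larger $Y_3,\dots,Y_{s+1}$ help the event, while a larger $Y_1+Y_2$ hurts the second inequality. So there is no reason for $J$ to be monotone in the convex order of $G$, and $J(0)$ depends on the shape of $G$. For $s=1$ the minimum would be over an empty set and the same expression would be $\mathbb P(Y_1+Y_2>x)$, with value $1$ at $x=0$ for every $G$. This is consistent with Section 3, where for mean $1$ the geometric sum gives $m(x)+\lambda[\mathbb P(Y_1+Y_2>x)-m(x)]+O(\lambda^2)$.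

**Exponential services.** Here $(\bar G*\bar G)(u)=ue^{-u}$ and $m(u)=e^{-u}$, so
$$J(x)=\int_x^\infty ue^{-su}\,du=e^{-sx}\Bigl(\frac xs+\frac1{s^2}\Bigr),\qquad J(0)=\frac1{s^2},$$
and (2) reads $e^{-sx}(1+\lambda x)+O(\lambda^2)$. In the $M/M/s$ queue $(W\mid W>0)$ is exponential with rate $s-\lambda$, and $e^{-(s-\lambda)x}=e^{-sx}(1+\lambda x+\cdots)$, as it should be. For $s=2$, (1) at $x=0$ gives $\frac{\lambda^2}2(1-\frac\lambda2)+O(\lambda^4)$, and the Erlang C formula gives $\lambda^2/(2+\lambda)$, in agreement.

**Deterministic services.** For $S\equiv1$, $(\bar G*\bar G)(u)=u$ on $[0,1]$ and $m(u)=(1-u)^+$, so $J(0)=\int_0^1u(1-u)^{s-1}du=\frac1{s(s+1)}$. For $s=2$ this is $\frac16$, and $\mathbb P(W>0)=\frac{\lambda^2}2(1-\frac{2\lambda}3)+O(\lambda^4)$.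

## 6. Proof of the expansion: counting arrivals in a single-server busy period

Fix $s\ge2$ and $G$ as in Theorem 3, and let $\lambda<1$. The plan is to replace the whole past by finitely many customers. The wait of a customer arriving at time $0$ is determined by the $N$ customers of a dominating single-server busy period, and $\{N=k\}$ has probability $O(\lambda^k)$. Only $k=s$ and $k=s+1$ matter, and both can be computed by hand.

**Step 1. Construct the equilibrium and reduce it to one busy period.** This step finds a finite set of customers that determines $W$.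

Let arrivals form a Poisson process of rate $\lambda$ on $\mathbb R$, with iid services. By PASTA (Poisson arrivals see time averages), $W$ has the law of the wait of a customer arriving at time $0$ to the stationary system fed by the arrivals before $0$.

Let $V$ be the stationary workload of the *single*-server unit-rate queue fed by the same arrivals and services. It exists because $\lambda<1$; $V(t-)$ depends only on points before $t$; $\mathbb P(V(t-)=0)=1-\lambda$; and zeros of $V$ occur arbitrarily far in the past.

Start the $s$-server queue empty at a time $\tau$ with $V(\tau)=0$, and let $U$ be its total workload. Then $U\le V$ after $\tau$. Indeed $U$ and $V$ have the same jumps, so $U-V$ is continuous. Whenever $U>V$ we have $U>0$, so at least one of the $s$ servers is busy and $U$ decreases at rate at least $1$, while $V$ decreases at rate at most $1$; so $U-V$ is nonincreasing on any interval where it is positive. Starting from $0$, it can never become positive.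

Hence the $s$-server system is empty whenever $V=0$. Systems started empty at two different zeros of $V$ therefore agree from the later zero on, and we obtain one consistently defined, stationary, regenerative $s$-server system. It is the equilibrium. Indeed, if we start the $s$-server queue empty at an arbitrary time $-T$, the single-server workload started from $0$ at $-T$ stays below $V$ and dominates the $s$-server workload; so at the first zero of $V$ after $-T$ the $s$-server queue is empty, and from then on it coincides with our stationary system. Letting $T\to\infty$ identifies the limit.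

If $V(0-)=0$, then $W=0$, and we set $N=0$. Otherwise let $a_1<\dots<a_N<0$ be the arrival times in the $V$-busy period in progress at $0-$, with services $S_1,\dots,S_N$. The $s$-server system is empty at $a_1-$, so $W=w_N$, the wait at time $0$ generated by these $N$ customers alone.

**Step 2. Bound $N$.** This step shows that $N\ge s+2$ may be discarded.

If $N=k\geq 1$, the workload started at $a_1$ has not been exhausted at $0$, so $S_1+\dots+S_k>|a_1|$, where $|a_1|$ is the age of the $k$-th last arrival. That age is Gamma$(k,\lambda)$ distributed and independent of the services. A Gamma$(k,\lambda)$ variable is less than $y$ with probability $\mathbb P(\mathrm{Poisson}(\lambda y)\ge k)$. By Markov's inequality for the binomial coefficient, $\mathbb P(\mathrm{Poisson}(y)\ge k)\le\mathbb E\binom{\mathrm{Poisson}(y)}{k}=y^k/k!$. Moreover $y^k/k!\le\theta^{-k}e^{\theta y}$. So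
$$\mathbb P(N=k)\le\mathbb E\,\frac{(\lambda(S_1+\dots+S_k))^k}{k!}\le\Bigl(\frac{\lambda M(\theta)}\theta\Bigr)^k.\tag{3}$$
Summing the geometric series, $\mathbb P(N\ge s+2)=O(\lambda^{s+2})$. Also $W>0$ requires $s$ customers present at $0-$, all of whom arrived at or after $a_1$, so $W>0$ forces $N\ge s$. Hence, uniformly in $x\ge0$,
$$\mathbb P(W>x)=\mathbb P(W>x,N=s)+\mathbb P(W>x,N=s+1)+O(\lambda^{s+2}).\tag{4}$$

**Step 3. Write each term as an integral.** This step turns the two probabilities in (4) into deterministic integrals.

For $k\ge1$ the event $N=k$ says: the last $k$ arrivals before $0$ are at some $a_1<\dots<a_k<0$; $V(a_1-)=0$; and, starting from zero workload at $a_1-$, the single server stays busy up to time $0$. The last condition is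
$$C_k=\{a_1+S_1+\dots+S_j>a_{j+1},\ j=1,\dots,k\},\qquad a_{k+1}:=0 .$$
We apply the Mecke formula (the expected sum over $k$-tuples of points is $\lambda^k$ times the integral over their positions). The event $V(a_1-)=0$ has probability $1-\lambda$ and depends only on the past of $a_1$, and there are no further arrivals in $(a_1,0)$ with probability $e^{-\lambda|a_1|}=e^{\lambda a_1}$. Therefore
$$\mathbb P(W>x,N=k)=(1-\lambda)\lambda^k\int_{a_1<\dots<a_k<0}e^{\lambda a_1}\,\mathbb P(C_k\cap\{w_k>x\})\,da.\tag{5}$$
Now $C_k\subset\{S_1+\dots+S_k>|a_1|\}$. With $|a_1|=t$, the other $k-1$ ordered points range over a set of volume $t^{k-1}/(k-1)!$. So for every $r\ge0$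
$$\int|a_1|^r\,\mathbb P(C_k)\,da\le\int_0^\infty t^r\frac{t^{k-1}}{(k-1)!}\,\mathbb P(S_1+\dots+S_k>t)\,dt<\infty .$$
Since $|e^{-y}-1|\le y$ and $|e^{-y}-1+y|\le y^2/2$ for $y\ge0$, we may expand $e^{\lambda a_1}$ under the integral in (5) to first or second order, with errors uniform in $x$.

**Step 4. Express the wait through departures.** This step makes $\{w_k>x\}$ explicit.

Let $D_i$ be the departure time of customer $i$, and $T_i=a_i+S_i$ the departure time he would have if served at once. Under first come, first served, the customer arriving at $0$ starts service at the first time $t\ge0$ at which fewer than $s$ of the earlier customers remain. The number remaining at $t$ is $\#\{i:D_i>t\}$, which is nonincreasing and right-continuous for $t\ge 0$. So $w_k>x$ if and only if at least $s$ of the $D_i$ exceed $x$.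

**Step 5. The case $N=s$.** This gives the leading term and one correction.

Each of the $s$ customers finds at most $s-1$ others, so all start at once, $D_i=T_i$, and $w_s>x$ if and only if all $T_i>x$. Then $a_1+S_1=T_1>x\ge0$, so $C_s$ holds automatically. Since $\mathbb P(T_i>x)=\bar G(x-a_i)$ and $\int_{-\infty}^0\bar G(x-a)\,da=m(x)$, the integral of $\prod_i\bar G(x-a_i)$ over the ordered region is $m(x)^s/s!$. Write $m=m(x)$ and
$$A:=\int_{a_1<\dots<a_s<0}|a_1|\prod_{i=1}^s\bar G(x-a_i)\,da .$$
Expanding $e^{\lambda a_1}$ to second order in (5),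
$$\mathbb P(W>x,N=s)=(1-\lambda)\lambda^s\Bigl[\frac{m^s}{s!}-\lambda A+O(\lambda^2)\Bigr].\tag{6}$$
We do not try to evaluate $A$; it will cancel.

**Step 6. The case $N=s+1$, split into three events.** Here
$$\mathbb P(W>x,N=s+1)=(1-\lambda)\lambda^{s+1}[I+O(\lambda)],\qquad I=\int\mathbb P(C_{s+1}\cap\{w_{s+1}>x\})\,da,\tag{7}$$
and the step lists the ways in which $w_{s+1}>x$ can occur.

The first $s$ customers start at once: $D_i=T_i$ for $i\le s$. Customer $s+1$ starts when he has arrived and a server is free:
$$D_{s+1}=\max\bigl(a_{s+1},\min_{i\le s}T_i\bigr)+S_{s+1}\ge T_{s+1}.$$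
If at most $s-2$ of $T_1,\dots,T_s$ exceed $x$, then at most $s-1$ of the $D$'s do, and $w_{s+1}\le x$. So at least $s-1$ of $T_1,\dots,T_s$ exceed $x$, and $w_{s+1}>x$ is the disjoint union of the following.

- (α) All of $T_1,\dots,T_{s+1}$ exceed $x$. Then $w_{s+1}>x$.
- (β) Exactly one $i\le s+1$ has $T_i\le x$. Then $w_{s+1}>x$: if $i=s+1$, then $D_1,\dots,D_s>x$; if $i\le s$, then $D_{s+1}\ge T_{s+1}>x$ together with the other $s-1$ makes $s$.
- (γ) Exactly one $i\le s$ has $T_i\le x$, also $T_{s+1}\le x$, and $w_{s+1}>x$. Here $\min_{j\le s}T_j=T_i$, and we need $D_{s+1}=\max(a_{s+1},T_i)+S_{s+1}>x$. Since $a_{s+1}+S_{s+1}\le x$, this means $T_i>a_{s+1}$ and $T_i+S_{s+1}>x\ge a_{s+1}+S_{s+1}$. In words: customer $s+1$ had to wait for customer $i$, and only because of this delay does he still occupy a server at time $x$.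

**Step 7. Contribution of (α).** $C_{s+1}$ holds since $T_1>x\ge0$. As in Step 5 the contribution to $I$ is $\dfrac{m^{s+1}}{(s+1)!}$.

**Step 8. Contribution of (β).** The step shows that (β) produces the same $A$ as in (6).

First, when does $C_{s+1}$ hold? If $i\ne1$, always, since $T_1>x\ge0$. If $i=1$, the condition with $j=1$ is $T_1>a_2$. If it holds, then $a_1+S_1+S_2>a_2+S_2=T_2>x\ge0$, so all conditions with $j\ge2$ hold too. So for $i=1$, $C_{s+1}$ is equivalent to $T_1>a_2$.

Let $b_1<\dots<b_s$ be the arrival times of the customers with $T>x$, and $a$ the remaining arrival time. If $a>b_1$ (so $i\ne1$), the exceptional customer must satisfy $a+S\le x$, which has probability $1-\bar G(x-a)$. If $a<b_1$ (so $i=1$ and $a_2=b_1$), he must satisfy $b_1<a+S\le x$, which has probability $\bar G(b_1-a)-\bar G(x-a)$. Integrating over $a$ for given $b$'s,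
$$\int_{b_1}^0[1-\bar G(x-a)]\,da+\int_{-\infty}^{b_1}[\bar G(b_1-a)-\bar G(x-a)]\,da=|b_1|+1-m,$$
because $\int_{-\infty}^{b_1}\bar G(b_1-a)\,da=m(0)=1$ and the two integrals of $\bar G(x-a)$ combine to $m(x)$. Multiplying by $\prod_i\bar G(x-b_i)$ and integrating over $b_1<\dots<b_s<0$, the contribution of (β) is
$$A+(1-m)\frac{m^s}{s!}.$$

**Step 9. Contribution of (γ).** This is where $J$ appears.

$C_{s+1}$ holds throughout (γ). If $i\ne1$, this is because $T_1>x\ge0$. If $i=1$, then $T_1>a_{s+1}>a_2$, using $s\ge2$; and $2\le s$ with $2\ne i$, so $T_2>x$, and $a_1+S_1+S_2>T_2>x\ge0$ takes care of all $j\ge2$.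

Put $a_{s+1}=-t$ with $t>0$. The other $s$ customers arrive before $-t$. The $s-1$ of them with $T>x$ contribute
$$\frac1{(s-1)!}\Bigl(\int_{-\infty}^{-t}\bar G(x-c)\,dc\Bigr)^{s-1}=\frac{m(x+t)^{s-1}}{(s-1)!}.$$
For the exceptional one we need the measure of $\{(a,S):a<-t,\ a+S\in dy\}$ for $y>-t$. Substituting $y=a+S$ for fixed $S$, the constraint $a<-t$ becomes $S>y+t$, so this measure is $\bar G(y+t)\,dy$. Finally, $S_{s+1}$ must satisfy $x-y<S_{s+1}\le x+t$. So the contribution is
$$Q=\frac1{(s-1)!}\int_0^\infty m(x+t)^{s-1}\int_{-t}^x\bar G(y+t)\,[\bar G(x-y)-\bar G(x+t)]\,dy\,dt .$$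
Substitute $u=x+t$, $z=y+t$, so that $x-y=u-z$:
$$Q=\frac1{(s-1)!}\int_x^\infty m(u)^{s-1}\int_0^u\bar G(z)\,[\bar G(u-z)-\bar G(u)]\,dz\,du .$$
The first part of the bracket gives $J(x)$. For the second, $\int_0^u\bar G=1-m(u)$ and $m'=-\bar G$ a.e., so
$$\int_x^\infty m(u)^{s-1}\bar G(u)(1-m(u))\,du=\int_0^{m(x)}q^{s-1}(1-q)\,dq=\frac{m^s}s-\frac{m^{s+1}}{s+1}.$$
Thus
$$Q=\frac1{(s-1)!}\Bigl[J(x)-\frac{m^s}s+\frac{m^{s+1}}{s+1}\Bigr].$$

**Step 10. Add up.** By (4), (6), (7), the coefficient of $\lambda^s$ in $\mathbb P(W>x)$ is $m^s/s!$. The coefficient of $\lambda^{s+1}$ is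
$$-\frac{m^s}{s!}-A+\Bigl[\frac{m^{s+1}}{(s+1)!}+A+\frac{(1-m)m^s}{s!}+Q\Bigr]=-\frac{s\,m^{s+1}}{(s+1)!}+Q,$$
since $\frac1{(s+1)!}-\frac1{s!}=-\frac s{(s+1)!}$. The unknown $A$ has cancelled. Because $\frac s{(s+1)!}=\frac1{(s-1)!\,(s+1)}$, the term in $m^{s+1}$ cancels against the one in $Q$, and the coefficient is
$$\frac{J(x)}{(s-1)!}-\frac{m^s}{s!}=\frac1{s!}\bigl[sJ(x)-m^s\bigr].$$
This is (1).

**Step 11. Condition.** At $x=0$, (1) reads $\mathbb P(W>0)=\frac{\lambda^s}{s!}[1-\lambda+\lambda sJ(0)+O(\lambda^2)]$. Dividing,
$$\mathbb P(W>x\mid W>0)=\bigl[m^s-\lambda m^s+\lambda sJ(x)+O(\lambda^2)\bigr]\bigl[1+\lambda-\lambda sJ(0)+O(\lambda^2)\bigr],$$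
and multiplying out gives (2).

**Step 12. Integrate, for bounded $S$.** This step upgrades tails to mean excesses. Let $S\le b$. On $\{N=k\}$ the wait is at most the total workload at time $0$, so $W\le kb$. For $N\in\{s,s+1\}$ the probabilities in (6) and (7), as well as their main terms, vanish for $y>(s+1)b$; so the error terms do too, and being uniform in $y$ they integrate to errors of the same order. For the rest, by (3),
$$\int_0^\infty\mathbb P(W>y,\,N\ge s+2)\,dy\le\sum_{k\ge s+2}kb\Bigl(\frac{\lambda M(\theta)}\theta\Bigr)^k=O(\lambda^{s+2}).$$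
So (1) integrates over $(x,\infty)$ with error $O(\lambda^{s+2})$, uniformly in $x$. Dividing by $\mathbb P(W>0)$ as in Step 11 gives the integrated form of (2), with error $O(\lambda^2)$. $\blacksquare$

## 7. Splitting an atom raises $J(0)$: proof of Theorem 1

At a point $x$ to the right of a local change, both $m(x)$ and $J(x)$ are unchanged, since $J(x)$ looks only at $m$ and $\bar G*\bar G$ beyond $x$ (provided $\bar G*\bar G$ is unchanged there too, at least where $m>0$). Then by (1) the numerators $\mathbb P(W>x)$ agree up to $O(\lambda^{s+2})$, and by (2) the sign of the difference is that of $-[J_2(0)-J_1(0)]$. So it suffices to make the probability of waiting larger under $G_2$. The laws of Theorem 1 have their supports inside $[\tfrac34,\tfrac65]$, with $\tfrac65<2\cdot\tfrac34$, so that the convolution becomes a local function of $m$.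

Let $m_i,J_i$ belong to $G_i$. We showed in Section 2 that $G_1\le_cG_2$ and that both means are $1$.

**Step 1. Record $m_1$ and $m_2$.** For $u\le\tfrac34$ both equal $1-u$; for $\tfrac{17}{20}\le u\le\tfrac65$ both equal $\tfrac12(\tfrac65-u)$; for $u\ge\tfrac65$ both are $0$. In between,
$$m_2(u)-m_1(u)=\tfrac14\bigl(\tfrac1{20}-|u-\tfrac45|\bigr)>0\qquad(\tfrac34<u<\tfrac{17}{20}).$$
Indeed, for $u\in[\tfrac34,\tfrac45]$ we have $m_1=1-u$ and $m_2=\tfrac14(\tfrac{17}{20}-u)+\tfrac12(\tfrac65-u)$, with difference $\tfrac14(u-\tfrac34)$; for $u\in[\tfrac45,\tfrac{17}{20}]$ we have $m_1=\tfrac12(\tfrac65-u)$ and the same formula for $m_2$, with difference $\tfrac14(\tfrac{17}{20}-u)$. On $[\tfrac34,\tfrac{17}{20}]$, moreover, $0<m_1\le m_2\le m_2(\tfrac34)=\tfrac14$.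

**Step 2. Compute the convolution.** The purpose is to write $J_i$ in terms of $m_i$ alone. Let $u<\tfrac32$. For $z\in[0,u]$ one of $z,u-z$ is less than $\tfrac34$, so $G_i(z)G_i(u-z)=0$ and $\bar G_i(z)\bar G_i(u-z)=1-G_i(z)-G_i(u-z)$. Hence
$$(\bar G_i*\bar G_i)(u)=u-2\int_0^uG_i=u-2[u-(1-m_i(u))]=2-2m_i(u)-u .$$
Since $m_i=0$ on $[\tfrac65,\infty)$ and $s\ge2$,
$$J_i(x)=\int_x^{6/5}f_u(m_i(u))\,du\quad(0\le x\le\tfrac65),\qquad f_u(q)=q^{s-1}(2-2q-u),$$
and $J_i(x)=0$ for $x\ge\tfrac65$.

**Step 3. Compare.** If $y\ge\tfrac{17}{20}$, then $m_1=m_2$ on $[y,\infty)$, so $J_1(y)=J_2(y)$. Next, $f_u$ is increasing in the relevant range: for $u\le\tfrac{17}{20}$, $0<q\le\tfrac14$ and $s\ge2$,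
$$f_u'(q)=q^{s-2}\bigl[(s-1)(2-2q-u)-2q\bigr]\ge q^{s-2}\bigl[0.65\,(s-1)-0.5\bigr]>0,$$
because $2-2q-u\ge2-0.5-0.85=0.65$ and $2q\le0.5$. The integrands of $J_1(0)$ and $J_2(0)$ differ only on $(\tfrac34,\tfrac{17}{20})$, where $m_2>m_1$ and both lie in $(0,\tfrac14]$. So
$$\Delta:=J_2(0)-J_1(0)=\int_{3/4}^{17/20}\bigl[f_u(m_2(u))-f_u(m_1(u))\bigr]\,du>0 .$$

**Step 4. Conclude.** Fix $x\in[\tfrac{17}{20},\tfrac65)$. Then $m_1(x)=m_2(x)=:q>0$ and $J_1(x)=J_2(x)$, so (2) gives
$$\mathbb P(W(G_2)>x\mid W(G_2)>0)-\mathbb P(W(G_1)>x\mid W(G_1)>0)=-\lambda s\,q^s\Delta+O(\lambda^2)<0$$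
for all small $\lambda>0$. Services are bounded, so we may integrate (2) over $y\in(x,\infty)$. Since $m_1=m_2$ and $J_1=J_2$ on that range, the difference of $\mathbb E[(W-x)^+\mid W>0]$ is
$$-\lambda s\,\Delta\int_x^{6/5}m_1(y)^s\,dy+O(\lambda^2)<0$$
for small $\lambda$. Finally, $\lambda/s<1$ for small $\lambda$, so the standing assumption of the conjecture holds. $\blacksquare$

*The size of the effect for $s=2$.* With $v=u-\tfrac45$ one has $m_2=0.2125-0.75v$ and $m_1=0.2-0.75v+0.25|v|$ on $|v|\le0.05$. Hence $f_u(m_2)-f_u(m_1)=(m_2-m_1)(2-u-2m_1-2m_2)=\tfrac14(0.05-|v|)(0.375+2v-0.5|v|)$. Integrating (the odd part drops out), $\Delta=\tfrac12\int_0^{0.05}(0.05-v)(0.375-0.5v)\,dv=\tfrac{11}{48000}$. At $x=\tfrac{17}{20}$, $q=\tfrac7{40}$, the first-order difference is $-2q^2\Delta\,\lambda\approx-1.4\cdot10^{-5}\lambda$: small, but of a definite sign.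

## 8. Failure near every smooth law, including the exponential

The example above could look like an accident of atoms. It is not.

**Theorem 4 (failure near every smooth law).** Let $s\ge2$. Let $G$ have mean $1$, a finite exponential moment, and on some interval $(0,\delta)$ a density (with no singular part there) bounded below by a positive constant on each compact subset of $(0,\delta)$. Then there are $x>0$ and laws $G_\varepsilon\ge_cG$ (small $\varepsilon>0$), converging to $G$ in total variation as $\varepsilon\downarrow0$, such that for each small $\varepsilon$ and all $0<\lambda<\lambda_0(\varepsilon)$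
$$\mathbb P(W(G_\varepsilon)>x\mid W(G_\varepsilon)>0)<\mathbb P(W(G)>x\mid W(G)>0).$$
For $G$ exponential, any $x\in(0,2/s)$ works.

Now we place $x$ to the *left* of the perturbation. Then $m(x)$ is unchanged, and $J(x)$ and $J(0)$ change by the same amount, so the bracket in (2) changes by $(1-m(x)^s)$ times that amount. We want $J$ to go *down*. By the interpretation of $J$ in Section 5, the part of $m$ that enters through $Y_1+Y_2$ should win, and near the origin it does.

**Step 1. Find where extra variability lowers $J$.** For $z>0$ let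
$$B(z)=(s-1)\Bigl[m(z)^{s-2}(\bar G*\bar G)(z)-2\int_0^\infty m(z+v)^{s-2}\,\bar G(z+v)\,\bar G(v)\,dv\Bigr]$$
(with $m^0=1$ when $s=2$). Step 3 will show that $B$ is the response of $J(x)$ to a perturbation of $m$ at $z>x$. As $z\downarrow0$, the first term in the bracket is at most $z$ and tends to $0$. The integrand of the second is dominated by $\bar G(v)$, and by right-continuity the integral tends to $\int_0^\infty m(v)^{s-2}\bar G(v)^2\,dv$. This is positive: the mean is $1$, so $\bar G(0)>0$, and $\bar G$ and $m$ are positive near $0$ by right-continuity. So there is $z_0\le\delta$ with $B<0$ on $(0,z_0)$.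

**Step 2. Build $G_\varepsilon$.** Fix $x\in(0,z_0)$ and a function $h\ge0$, $h\not\equiv0$, twice continuously differentiable with compact support in $(x,z_0)$. Put
$$dG_\varepsilon=dG+\varepsilon h''\,dt .$$
On $\operatorname{supp}h$, a compact subset of $(0,\delta)$, the density of $G$ is bounded below by a positive constant and $h''$ is bounded, so $G_\varepsilon$ is a nonnegative measure for small $\varepsilon>0$. Integrating by parts, $\int h''=0$ and $\int th''(t)\,dt=-\int h'=0$, so $G_\varepsilon$ has mass $1$ and mean $1$. It has a finite exponential moment, because it differs from $G$ only on a compact set. Also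
$$m_\varepsilon(u)=m(u)+\varepsilon\int_u^\infty(t-u)h''(t)\,dt=m(u)+\varepsilon h(u)\ge m(u),\qquad\bar G_\varepsilon=\bar G-\varepsilon h' .$$
By the Fact in Section 2, $G\le_cG_\varepsilon$. The total variation of $\varepsilon h''\,dt$ is $\varepsilon\int|h''|\to0$.

**Step 3. Differentiate $J_\varepsilon(x)$ at $\varepsilon=0$.** We have
$$J_\varepsilon(x)=\int_x^\infty(m+\varepsilon h)^{s-1}\,\bigl((\bar G-\varepsilon h')*(\bar G-\varepsilon h')\bigr)(u)\,du,$$
a polynomial in $\varepsilon$ with finite coefficients, since $m,h$ are bounded and $\bar G,h'$ are integrable. Its linear coefficient is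
$$(s-1)\int_x^\infty m^{s-2}h\,(\bar G*\bar G)\,du-2\int_x^\infty m(u)^{s-1}\int_0^uh'(z)\bar G(u-z)\,dz\,du .$$
In the second integral $h'(z)\ne0$ only for $z>x$, so the constraint $u\ge x$ is implied by $u\ge z$. By Fubini, with $u=z+v$, it equals
$$\int h'(z)\varphi(z)\,dz,\qquad\varphi(z)=2\int_0^\infty m(z+v)^{s-1}\bar G(v)\,dv .$$
For $z'<z$ we have $m(z+v)^{s-1}-m(z'+v)^{s-1}=-(s-1)\int_{z'}^zm(w+v)^{s-2}\bar G(w+v)\,dw$. Multiplying by $2\bar G(v)$, integrating in $v$ and using Fubini shows that $\varphi$ is Lipschitz with a.e. derivative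
$$\varphi'(z)=-2(s-1)\int_0^\infty m(z+v)^{s-2}\bar G(z+v)\bar G(v)\,dv .$$
Since $h$ has compact support, $-\int h'\varphi=\int h\varphi'$. Altogether
$$\frac{d}{d\varepsilon}J_\varepsilon(x)\Big|_{\varepsilon=0}=\int h(z)B(z)\,dz<0,$$
so $J_\varepsilon(x)<J(x)$ for all small $\varepsilon>0$.

**Step 4. Conclude.** On $[0,x]$ neither $m$ nor $\bar G*\bar G$ has changed, since $h$ and $h'$ vanish there. Hence
$$J_\varepsilon(0)-J(0)=J_\varepsilon(x)-J(x)=:-d<0,\qquad m_\varepsilon(x)=m(x)<1 ,$$
where $m(x)<1$ because $\bar G>0$ near $0$. By (2), for fixed small $\varepsilon$,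
$$\mathbb P(W(G_\varepsilon)>x\mid W(G_\varepsilon)>0)-\mathbb P(W(G)>x\mid W(G)>0)=-\lambda s\,d\,(1-m(x)^s)+O(\lambda^2)<0$$
for all small $\lambda$.

**Step 5. The exponential case.** Here we find $z_0$ explicitly. With $m(t)=\bar G(t)=e^{-t}$ we have $m(z)^{s-2}(\bar G*\bar G)(z)=ze^{-(s-1)z}$ and
$$2\int_0^\infty e^{-(s-1)(z+v)}e^{-v}\,dv=\frac2s\,e^{-(s-1)z},$$
so $B(z)=(s-1)e^{-(s-1)z}\bigl(z-\tfrac2s\bigr)$, which is negative exactly on $(0,2/s)$. The density is positive and continuous on $(0,\infty)$, so $\delta=\infty$ and $z_0=2/s$ are admissible, and any $x\in(0,2/s)$ works. $\blacksquare$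

## 9. Points without a tie, points with a tie, and conditional means

Expansion (2) also says what remains true in light traffic, and gives a test at ties.

**Theorem 5.** Let $s\ge2$ and let $G_1\le_cG_2$ have mean $1$ and finite exponential moments.

(a) If $m_1(x)<m_2(x)$, the conjectured inequality holds strictly at $x$ for all small $\lambda$. If $m_1(x)=m_2(x)=:q$, then with
$$\delta=J_2(x)-J_1(x)-q^s[J_2(0)-J_1(0)]$$
the inequality at $x$ holds strictly for all small $\lambda$ if $\delta>0$, and fails for all small $\lambda$ if $\delta<0$.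

(b) If in addition $G_1\ne G_2$ have bounded support, then
$$\mathbb E[W(G_1)\mid W(G_1)>0]<\mathbb E[W(G_2)\mid W(G_2)>0]$$
for all small $\lambda$.

*Proof.* (a) By (2), the difference of conditional tails at $x$ (for $G_2$ minus for $G_1$) is $m_2(x)^s-m_1(x)^s+O(\lambda)$ in the first case and $\lambda s\delta+O(\lambda^2)$ in the second.

(b) Integrate (2) over $y\in(0,\infty)$, which is allowed for bounded services. The difference of the conditional means is
$$\int_0^\infty\bigl(m_2(y)^s-m_1(y)^s\bigr)\,dy+O(\lambda).$$
By the Fact, $m_1\le m_2$. Both functions are continuous, and they are not identical, because $\bar G$ is minus the right derivative of $m$ and $G_1\ne G_2$. So the integral is positive. $\blacksquare$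

Part (b) applies to the pair of Theorem 1. For each $s\ge2$ and all sufficiently small $\lambda$, the mean wait of a delayed customer is larger under $G_2$, while by Theorem 1 the mean excess over a fixed level $x\in[\tfrac{17}{20},\tfrac65)$ is smaller.
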